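# Complete minors in lifts of complete graphs: a linear lower bound

## A vertex set with the least penalized boundary

Let $H$ be a graph with vertex set $[n]\times[\ell]$. Write $F_v=\{v\}\times[\ell]$ and call it the fiber over $v$. Suppose that between any two different fibers the edges of $H$ form a perfect matching, and that there are no other edges. Such an $H$ is called an $\ell$-lift of the complete graph $K^n$. Each vertex has exactly one neighbor in every other fiber and none in its own.

Everything in this lecture turns on one vertex set in $H$. Fix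
$$\gamma=\tfrac1{100},\qquad \varepsilon_0=\tfrac1{1000},$$
write $N(S)=\bigcup_{x\in S}N(x)$ and $\partial S=N(S)\setminus S$ for a vertex set $S$, and define a slowly growing penalty
$$\pi(m)=\varepsilon_0\Bigl(1-\bigl(\tfrac{n}{2m}\bigr)^{\gamma}\Bigr)\ \text{ for } m\ge \tfrac n2,\qquad \pi(m)=0\ \text{ for } 0<m<\tfrac n2 .$$
It is nondecreasing and $0\le\pi<\varepsilon_0$. Let $C$ be a nonempty vertex set that minimizes
$$\Phi(S)=\frac{|\partial S|}{|S|}+\pi(|S|)\qquad(\emptyset\neq S\subseteq V(H)).$$

So $C$ is a set that leaks as little as possible per vertex, and among sets that leak equally little the penalty prefers small ones. Here are two lifts, with $n\ge100$, where we can compute it.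

*The trivial lift.* Let $H$ be $\ell$ disjoint copies of $K^n$. A set $S$ of size $m$ that meets $j$ copies has $|\partial S|=jn-m$. If $jn=m$, then $S$ is a union of $j$ copies and $\Phi(S)=\pi(jn)\ge\pi(n)$, with equality only for $j=1$. If $jn>m\ge n$, then $\Phi(S)>\pi(m)\ge\pi(n)$. If $m<n/2$, then $\Phi(S)\ge (n-m)/m>1>\pi(n)$. If $n/2\le m<n$, then, since $(1+x)^\gamma\le1+\gamma x$,
$$\pi(n)-\pi(m)=\varepsilon_02^{-\gamma}\bigl((n/m)^\gamma-1\bigr)\le\varepsilon_0\gamma\,\tfrac{n-m}{m}<\tfrac{n-m}m\le\tfrac{|\partial S|}{|S|},$$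
so again $\Phi(S)>\pi(n)$. Hence $C$ is a single copy of $K^n$: it has one point in each fiber. Without the penalty every union of copies would be a minimizer.

*The bipartite double cover.* Let $\ell=2$ and join $(u,0)$ to $(w,1)$ whenever $u\ne w$ (we call the two levels $0$ and $1$). Here $C=V(H)$. To see this, let $S\ne V(H)$ have $a$ points on one level and $b\le a$ on the other, $m=a+b$. If $b\ge2$, every vertex outside $S$ is in $\partial S$, so $|\partial S|=2n-m$. Then either $m<n/2$ and the ratio exceeds $3$, or $m\ge n/2$ and $\pi(2n)-\pi(m)\le\varepsilon_0\gamma\frac{2n-m}m<\frac{|\partial S|}{|S|}$ as before. If $b\le1$ and $a\ge2$, then $N(S)$ contains the whole level that holds the $b$ points, so the ratio is at least $\frac{n-1}{n+1}>\varepsilon_0$. If $a=1$, it is at least $\frac{n-2}{2}>\varepsilon_0$. In every case $\Phi(S)>\pi(2n)=\Phi(V(H))$.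

What is $C$ for? It is the place where we shall build a large complete minor.

## Lifts, Hadwiger numbers and the linear bound

**Definition (lift).** Let $G$ be a graph and $\ell\ge1$. An $\ell$-lift of $G$ is a graph $H$ with vertex set $V(G)\times[\ell]$ such that for every edge $uv$ of $G$ the edges of $H$ between the fibers over $u$ and $v$ form a perfect matching, and $H$ has no other edges.

**Definition (Hadwiger number).** The Hadwiger number $\eta(H)$ is the largest $t$ such that $K^t$ is a minor of $H$. Recall that $K^t$ is a minor of $H$ if and only if there are $t$ disjoint nonempty vertex sets (branch sets), each inducing a connected subgraph, any two of which are joined by an edge. Let $m(n,\ell)$ be the smallest Hadwiger number of an $\ell$-lift of $K^n$.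

The trivial lift has $\eta=n$, because a complete minor lives in one component and each component has $n$ vertices. So $m(n,\ell)\le n$. Can a clever lift lose more than a constant factor? In the text "Minors in Lifts of Graphs" (https://www.cs.huji.ac.il/~nati/PAPERS/yotamd.pdf) the question "Is it possible for $\eta$ to be $o(n)$?" is left open and called the most interesting question that remains open. The facts recorded with it are these: $m(n,2)\ge\frac n2$ and $m(n,2)=(\frac12+o(1))n$; $m(n,\ell)\ge n/2^{\ell-1}$ for every $\ell$; $\eta\ge cn/\sqrt{\log n}$ for all $\ell\ge2$ and all sufficiently large $n$, with an absolute constant $c>0$ independent of $\ell$; and $\eta\le n\sqrt\ell$ for every $\ell$-lift of $K^n$. We use none of them. The answer to the question is no.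

**Theorem 1.** There is an absolute constant $c>0$ such that $\eta(H)\ge cn$ for all $n,\ell\ge1$ and every $\ell$-lift $H$ of $K^n$. Hence $cn\le m(n,\ell)\le n$ for all $n,\ell$, and no choice of $\ell(n)$ and of lifts $H_n$ gives $\eta(H_n)=o(n)$.

**Theorem 2.** With the same $c$: every $\ell$-lift $H$ of every finite graph $G$ satisfies $\eta(H)\ge c\,\eta(G)$.

Small $n$ can be done by hand. For $n=1,2$ a lift is edgeless or a perfect matching, so $\eta=n$. For $n=3$ it is $2$-regular, a disjoint union of cycles, so $\eta=3$. For $n=4$ it is cubic, and by Dirac's classical theorem a graph of minimum degree at least $3$ has a $K^4$ minor, so $m(4,\ell)=4$. Thus $m(n,\ell)=n$ for $n\le4$.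

Now the source of adjacency in a lift. If $A\subseteq F_u$ and $B\subseteq F_v$ with $u\ne v$ and $|A|+|B|>\ell$, then there is an $A$–$B$ edge, because the $|A|$ distinct neighbors of $A$ in $F_v$ cannot avoid $B$. So it suffices to find many disjoint connected sets, each containing more than half of a fiber of its own. In the bipartite double cover this is easy: split $[n]$ into triples $\{u,v,w\}$ (plus leftovers) and use the path $(v,0),(u,1),(w,0),(v,1)$ for each triple. It contains the whole fiber $F_v$, so we get $\lfloor n/3\rfloor$ branch sets.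

In the trivial lift with $\ell\ge2$ this recipe cannot work: a connected set contains at most one point of each fiber. This is why we work with $C$ instead of $V(H)$. We shall see that $C$ meets most fibers in about $\tau=|C|/n$ points, that adjacency still holds for large parts of $C\cap F_u$ and $C\cap F_v$, and that extremality supplies enough expansion to connect most of $C\cap F_v$.

## The surplus inequality for the minimizer

Until the proof of Theorem 1 is complete, $H$ is an $\ell$-lift of $K^n$ with $n\ge100$. We have $|N(x)|=n-1$ and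
$$N(x)\cap N(x')=\emptyset\quad\text{for distinct }x,x'\text{ in one fiber.}\tag{1}$$
Put
$$N=|C|,\quad D=\partial C,\quad \beta=|D|/N,\quad \tau=N/n,\quad \hat V=C\cup D,\quad \kappa_0=\varepsilon_0(1-0.9^\gamma)2^{-\gamma}.$$

**Step 1. First consequences of minimality.** This step extracts the inequality that drives everything. Since $\Phi(C)\le\Phi(V(H))=\pi(n\ell)<\varepsilon_0$, we have $\beta<\varepsilon_0$. A vertex of $C$ and its $n-1$ neighbors lie in $C\cup D$, so $N(1+\varepsilon_0)\ge n$, that is, $\tau\ge1/(1+\varepsilon_0)$. Put $\Delta(m)=\pi(N)-\pi(m)$. This is nonincreasing in $m$, and nonnegative for $m\le N$. The inequality $\Phi(S)\ge\Phi(C)=\beta+\pi(N)$ says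
$$|\partial S|\ge\bigl(\beta+\Delta(|S|)\bigr)|S|\qquad(\emptyset\ne S\subseteq V(H)).\tag{2}$$
Thus smaller sets expand strictly more than $C$ itself. The surplus satisfies
$$\Delta(m)\ge\kappa_0\min\{1,(n/m)^\gamma\}\qquad(0<m\le0.9N).\tag{3}$$
Indeed, for $n/2\le m\le0.9N$,
$$\Delta(m)=\varepsilon_0\bigl(\tfrac n{2m}\bigr)^\gamma\bigl(1-(\tfrac mN)^\gamma\bigr)\ge\kappa_0(n/m)^\gamma .$$
For $m<n/2$ we have $\Delta(m)=\pi(N)=\Delta(n/2)\ge\kappa_02^\gamma$, where $n/2\le0.9N$ because $N\ge n/1.001$.

**Step 2. Pieces cut off by a small set.** The next lemma turns (2) into a usable statement: if removing $Q$ from $\hat V$ cuts off pieces, then the pieces have small total size compared with $Q$. Comparing with $\beta N$ removes the unknown $\beta$.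

**Lemma 3.** Let $Q\subseteq\hat V$, and let $J_1,\dots,J_k\subseteq\hat V\setminus Q$ be disjoint with $N(J_i)\cap\hat V\subseteq J_i\cup Q$. Suppose that $S_i=J_i\cap C\ne\emptyset$ and $|S_i|\le m\le0.9N$. For $q\in Q$ let $M(q)=\#\{i:q\in N(S_i)\}$. Then
$$\Delta(m)\sum_{i=1}^k|S_i|\le\sum_{q\in Q}(M(q)+2).$$

*Proof.* Let $S_0=C\setminus(Q\cup\bigcup_{i\ge1}J_i)$, possibly empty. Since $S_i\subseteq C$, all $\partial S_i$ with $i\ge0$ lie in $C\cup D=\hat V$. We count in how many of these boundaries a vertex $y\in\hat V\setminus Q$ can lie.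

Suppose first $y\in J_i$. Then $y$ has no neighbor in $S_j$ for $j\ne i$. For $j\ge1$ such a neighbor would give $y\in N(J_j)\cap\hat V\subseteq J_j\cup Q$, which is false. For $j=0$ the neighbor would lie in $N(J_i)\cap\hat V\subseteq J_i\cup Q$, which is disjoint from $S_0$. So $y$ lies in no boundary except possibly $\partial S_i$, and if $y\in C$ then $y\in S_i$ and it lies in none.

Suppose now $y\notin\bigcup J_i$. Then $y$ has no neighbor in $S_i$ for $i\ge1$, as otherwise $y\in J_i\cup Q$. If $y\in\partial S_0$, then $y\notin S_0$, which for such $y$ means $y\notin C$, that is, $y\in D$.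

So each $y\in\hat V\setminus Q$ lies in at most one boundary, and only if $y\in D$. A vertex $q\in Q$ lies in at most $M(q)+1$ boundaries (the $+1$ is for $\partial S_0$). Therefore $\sum_{i\ge0}|\partial S_i|\le\beta N+\sum_{q\in Q}(M(q)+1)$. On the other hand the sets $S_i$, $i\ge0$, partition $C\setminus Q$, and (2) together with monotonicity of $\Delta$ gives
$$\sum_{i\ge0}|\partial S_i|\ge\beta\sum_{i\ge0}|S_i|+\Delta(m)\sum_{i\ge1}|S_i|\ge\beta(N-|Q|)+\Delta(m)\sum_{i\ge1}|S_i|.$$
Combine the two and use $\beta\le1$. $\square$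

## Good fibers

This section shows that $C$ is spread evenly over most fibers and that large parts of two good fibers are adjacent. Write $C_v=C\cap F_v$ and $D_v=D\cap F_v$.

For $u\ne v$ the $|C_u|$ distinct neighbors of $C_u$ in $F_v$ lie in $C_v\cup D_v$, so $|C_u|\le|C_v|+|D_v|$. Summing over $v\ne u$ gives $(n-1)|C_u|\le N-|C_u|+|D|$, so $n|C_u|\le N+|D|$ and
$$|C_u|\le(1+\varepsilon_0)\tau\quad\text{for every }u.$$
Summing over $u\ne v$ instead gives $N-|C_v|\le(n-1)(|C_v|+|D_v|)$, so $N\le n|C_v|+(n-1)|D_v|$ and $|C_v|\ge\tau-|D_v|$. Let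
$$U=\{v:|D_v|\le10\varepsilon_0\tau\}.$$
Since $|D|\le\varepsilon_0N$, fewer than $n/10$ fibers violate this, or $D$ is empty and none do. So $|U|\ge0.9n$, and $|C_v|\ge(1-10\varepsilon_0)\tau$ for $v\in U$.

**Lemma 4.** If $u\ne v$ are in $U$, $A\subseteq C_u$, $B\subseteq C_v$ and $|A|,|B|\ge\frac34\tau$, then there is an $A$–$B$ edge.

*Proof.* The $|A|$ distinct neighbors of $A$ in $F_v$ and the set $B$ all lie in $C_v\cup D_v$, whose size is at most $1.011\tau<1.5\tau\le|A|+|B|$. So they intersect. $\square$

We also want points with most of their neighbors in $C$. For $v\in U$ let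
$$X_v=\{x\in C_v:|N(x)\cap C|\ge0.9n\}.$$
A point $x\in C_v\setminus X_v$ has at least $0.1n-1\ge0.09n$ neighbors in $D$. These neighborhoods are disjoint by (1), so there are at most $\varepsilon_0N/(0.09n)\le12\varepsilon_0\tau$ such points. Hence
$$0.978\,\tau\le|X_v|\le1.001\,\tau\qquad(v\in U).\tag{4}$$

## Routings, and why one should not build them one at a time

By Lemma 4 it suffices to find, for a linear number of $v\in U$, disjoint connected sets $A_v$ that each contain at least $\frac34\tau$ points of $C_v$.

The first thing to try is to do this greedily: connect most of $C_{v_1}$ inside $\hat V$ cheaply, delete the vertices used, continue with $v_2$, and so on. At the end a set $R$ of about $c'N$ vertices has been deleted, with $c'>0$ fixed. Our only tool after a deletion is Lemma 3 with $R\subseteq Q$. Take $k=1$ and $|S_1|=m=N/2$: even with $Q=R$, the lemma only says $\Delta(N/2)\cdot\frac N2\le3c'N$ at most. But $\Delta(N/2)\le\varepsilon_0(n/N)^\gamma=\varepsilon_0\tau^{-\gamma}$, so as soon as $\tau^\gamma\ge\varepsilon_0/(6c')$ this inequality holds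 automatically. For large $\tau$ the lemma no longer rules out that the deleted vertices cut the rest of $C$ into two halves. The greedy method stops there.

We therefore never delete anything. All the connected sets are drawn at random, independently, in the undamaged $\hat V$, and conflicts are settled afterwards.

**Definition (routing).** A routing for $v\in U$ consists of a set $X'\subseteq X_v$ with $|X'|\ge|X_v|-\tau/20$, a root $r\in\hat V$, and for each $x\in X'$ a path $P_x$ from $x$ to $r$ in $H[\hat V]$. Its flow is $f(z)=\#\{x\in X':z\in V(P_x)\}$.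

For example, in the double cover $C=V(H)$, $\tau=2$ and $X_v=F_v$, so $X'=F_v$ is forced. With root $(v,1)$, the one-vertex path and the path $(v,0),(u,1),(w,0),(v,1)$, the flow is $2$ at the root, $1$ at the other three vertices, and $0$ elsewhere.

**Proposition 5.** There is an absolute constant $\lambda$ such that if $v\in U$ and $\varphi:\hat V\to[0,\infty)$ satisfies $\sum_{z\in\hat V\setminus F_v}\varphi_z^2\le N$ and $\sum_{z\in\hat V\cap F_v}\varphi_z^2\le\tau$, then some routing for $v$ has $\sum_z\varphi_z\sqrt{f(z)}\le\lambda\tau$.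

We may and do assume $\lambda\ge1$. This asks for one routing that is cheap against a given cost. The passage from it to many disjoint connected sets is where the square root comes from.

**Proof that Proposition 5 implies Theorem 1.**

**Step 1. A well-spread random routing.** This step finds, for each $v$, a probability distribution on routings whose flow seldom concentrates anywhere. Fix $v\in U$. The set of routings for $v$ is finite, and nonempty by Proposition 5 with $\varphi=0$. Let $\alpha_z=1$ for $z\in F_v\cap\hat V$ and $\alpha_z=n$ for other $z\in\hat V$. (A routing must use most of $C_v$, so $F_v$ gets a small weight.) For a distribution $\mu$ on the routings put $P_z(s)=\Pr(f(z)\ge s)$ and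
$$J(\mu)=\sum_z\alpha_z\sum_{s\ge1}P_z(s)^2 .$$
Each $P_z(s)$ is linear in $\mu$, so $J$ is continuous and convex on a simplex. Let $\mu_v$ be a minimizer and $J_v$ the minimum. Every routing has $f(r)\ge1$, since $X'\ne\emptyset$; hence $J_v>0$.

Let $A$ be any routing, with flow $f_A$. Moving from $\mu_v$ towards the point mass at $A$ cannot decrease $J$ to first order, so $\sum_z\alpha_z\sum_sP_z(s)\bigl(\mathbf 1[f_A(z)\ge s]-P_z(s)\bigr)\ge0$. By Cauchy–Schwarz,
$$J_v\le\sum_z\alpha_z\sum_{s=1}^{f_A(z)}P_z(s)\le\sum_z\alpha_z\psi_z\sqrt{f_A(z)},\qquad\psi_z=\Bigl(\sum_sP_z(s)^2\Bigr)^{1/2},\quad\sum_z\alpha_z\psi_z^2=J_v.$$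
Put $\varphi_z=\alpha_z\psi_z\sqrt{\tau/J_v}$. Then $\sum_{z\notin F_v}\varphi_z^2=\frac{\tau}{J_v}\,n\sum_{z\notin F_v}\alpha_z\psi_z^2\le n\tau=N$ and $\sum_{z\in F_v}\varphi_z^2\le\tau$. Choose $A$ by Proposition 5 for this $\varphi$. Then $J_v\le\sqrt{J_v/\tau}\cdot\lambda\tau$, that is,
$$J_v\le\lambda^2\tau.\tag{5}$$

**Step 2. Independent draws and the award rule.** This step makes the connected sets disjoint and counts the damage. Let
$$c_1=\min\{0.9,(120\lambda^2)^{-2}\},\quad\text{so}\quad3\lambda^2\sqrt{c_1}\le\tfrac1{40},\qquad n_0=\max\{100,1/c_1\}.$$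
Let $n\ge n_0$ and choose $T\subseteq U$ with $|T|=\lfloor c_1n\rfloor\ge1$. Draw independent routings from $\mu_v$, $v\in T$, with flows $f_v$, and let $P_z^v(s)=\Pr(f_v(z)\ge s)$. Award each vertex $z$ to the $v$ with the largest $f_v(z)>0$, breaking ties by a fixed order. Call $x\in X_v'$ killed if some vertex of $P_x$ is not awarded to $v$. If $f_v(z)>0$ and $z$ is not awarded to $v$, then some $w\ne v$ has $f_w(z)\ge f_v(z)$, so the $f_v(z)$ points killed through $z$ number at most $\sum_{w\ne v}\min(f_v(z),f_w(z))$. Since $\min(a,b)=\sum_{s\ge1}\mathbf 1[a\ge s]\mathbf 1[b\ge s]$ for nonnegative integers, independence gives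
$$\mathbb E\,\#\text{killed}\le\sum_{v\in T}\sum_{w\in T\setminus\{v\}}\sum_z\sum_{s\ge1}P_z^v(s)P_z^w(s).\tag{6}$$

For the vertices $z\notin F_v\cup F_w$ both weights are $n$. By $ab\le\frac12(a^2+b^2)$ the sum for a pair is at most $\frac12(J_v+J_w)/n\le\lambda^2\tau/n$; in total at most $|T|^2\lambda^2\tau/n$.

For $z\in F_v$ let $e_{w,v}=\sum_{z\in F_v\cap\hat V}\sum_sP_z^w(s)^2$. Since $F_v$ has weight $n$ in $J_w$, $\sum_{v\ne w}e_{w,v}\le J_w/n\le\lambda^2\tau/n$. By Cauchy–Schwarz the sum for a pair is at most $\sqrt{J_ve_{w,v}}\le\lambda\sqrt{\tau e_{w,v}}$. For fixed $w$, summing over $v\in T$ and using Cauchy–Schwarz again gives at most $\lambda\sqrt\tau\sqrt{|T|\lambda^2\tau/n}$; in total at most $|T|\lambda^2\tau\sqrt{|T|/n}$. The vertices $z\in F_w$ contribute the same by symmetry.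

Since $|T|/n\le\sqrt{|T|/n}\le\sqrt{c_1}$, we get $\mathbb E\,\#\text{killed}\le3\lambda^2\tau|T|\sqrt{|T|/n}\le|T|\tau/40$.

**Step 3. The minor.** This step reads off the branch sets. Fix an outcome with at most $|T|\tau/40$ killed points. At least $|T|/2$ of the $v\in T$ have at most $\tau/20$ killed points. For such $v$ let $X_v''$ be the set of points of $X_v'$ that are not killed, and $A_v=\bigcup_{x\in X_v''}V(P_x)$. By (4), $|X_v''|\ge0.978\tau-\frac\tau{20}-\frac\tau{20}\ge\frac34\tau$. The set $A_v$ is connected because all its paths end at the same root. The $A_v$ are disjoint because all vertices of $A_v$ are awarded to $v$. They are pairwise adjacent by Lemma 4, since $X_v''\subseteq A_v\cap C_v$. As $c_1n\ge1$, we have $\eta(H)\ge|T|/2\ge c_1n/4$.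

For $n<n_0$ we have $\eta(H)\ge1\ge n\min\{\frac1{100},c_1\}$, which holds without assuming $n\ge100$. So Theorem 1 holds with $c=\min\{\frac1{100},\frac{c_1}4\}$; the bound $m(n,\ell)\le n$ was seen above. $\square$

It remains to prove Proposition 5. From now on fix $v\in U$, put $X=X_v$, and let $\varphi$ be as in Proposition 5. Elements of $X$ are called terminals. Write $\varphi(A)=\sum_{z\in A}\varphi_z$. The cost of a walk is the sum of $\varphi$ over its visited vertices with multiplicity, endpoints included. Since $\sum_{\hat V}\varphi_z^2\le N+\tau\le2N$ and $|\hat V|\le2N$, Cauchy–Schwarz and counting give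
$$\varphi(\hat V)\le2N,\qquad|\{z\in\hat V:\varphi_z>\omega\}|\le2N/\omega^2\quad(\omega>0).\tag{7}$$

## Shifted balls in a vertex-weighted graph

To use Lemma 3 we need pieces separated by a small set. We obtain them by growing balls from several sources with random head starts. Costs sit on vertices, so one must be careful about whether a vertex has already been paid for.

Let $\omega>0$, $V_\omega=\{z\in\hat V:\varphi_z\le\omega\}$ and $\mathrm{Ex}_\omega=\hat V\setminus V_\omega$. For $x,z\in V_\omega$ let $\operatorname{dist}_\omega(x,z)$ be the minimum of $\varphi(V(P))$ over $x$–$z$ paths $P$ in $H[V_\omega]$, endpoints included, and $\infty$ if there is none. It is symmetric, $\operatorname{dist}_\omega(x,x)=\varphi_x$, and joining paths at a vertex $p$, which is paid only once, gives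
$$\operatorname{dist}_\omega(x,z)\le\operatorname{dist}_\omega(x,p)+\operatorname{dist}_\omega(p,z)-\varphi_p.\tag{8}$$

**Definition (cells and cut).** Let $r_i\in V_\omega$ ($i$ in a finite index set; the $r_i$ need not be distinct) be sources with shifts $\delta_i>0$. Put
$$d_i(z)=\operatorname{dist}_\omega(r_i,z)-\varphi_{r_i},\qquad d_i^-(z)=d_i(z)-\varphi_z\ (z\ne r_i),\qquad d_i^-(r_i)=d_i(r_i)=0,\qquad y_i(z)=\delta_i-d_i^-(z).$$
So $d_i$ pays for $z$ and $d_i^-$ does not. Say that $z\in V_\omega$ is reached if $\max_iy_i(z)>0$. Define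
$$I_i=\Bigl\{z\in V_\omega:\delta_i-d_i(z)>\max\bigl(0,\max_{j\ne i}y_j(z)\bigr)\Bigr\},\qquad\mathrm{Cut}=\{z\text{ reached}\}\setminus\bigcup_iI_i.$$

In words, $z$ belongs to cell $i$ if $i$ wins at $z$ even when $i$ must pay for $z$ and nobody else has to. Always $0\le d_i^-\le d_i\le d_i^-+\varphi_z$. Moreover
$$d_i^-(z)\le d_i(z')\quad\text{for adjacent }z,z'\in V_\omega.\tag{9}$$
If $d_i(z')=\infty$ this is trivial. Otherwise take an optimal $r_i$–$z'$ path. If $z$ lies on it, then $d_i^-(z)\le d_i(z)\le d_i(z')$. If not, then $z\ne r_i$, and extending the path by $z$ gives $d_i(z)\le d_i(z')+\varphi_z$.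

*Example.* Replace $H[V_\omega]$ by a path $a,b,c$ with all $\varphi=1$, and take sources at $a$ and $c$ with shifts $2.5$ and $1.2$. At $a,b,c$ the values of $y_a$ are $2.5,\,2.5,\,1.5$ and those of $y_c$ are $0.2,\,1.2,\,1.2$. The values of $\delta_a-d_a$ are $2.5,\,1.5,\,0.5$, so $I_a=\{a,b\}$. For the source $c$, $\delta_c-d_c$ is $1.2$ at $c$, less than $y_a(c)=1.5$, and smaller than $y_a$ at $a$ and $b$ too, so $I_c=\emptyset$ and $\mathrm{Cut}=\{c\}$. A source need not lie in its own cell.

We assume genericity: for each $z$, the finite values $y_i(z)$ are nonzero and distinct, and $y_i(z)-y_j(z)\ne\pm\varphi_z$ for $i\ne j$. This holds almost surely for independent shifts with continuous distributions.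

**Lemma 6.**
(a) The $I_i$ are disjoint.
(b) $N(I_i)\cap\hat V\subseteq I_i\cup Q$, where $Q=\mathrm{Cut}\cup\mathrm{Ex}_\omega$.
(c) For $q\in\mathrm{Cut}$ let $M^*(q)=\#\{i:y_i(q)>0,\ y_i(q)>y_j(q)-\varphi_q\ \forall j\ne i\}$. Then $\#\{i:q\in N(I_i)\}\le M^*(q)$ and $M^*(q)\ge1$. If $M^*(q)=1$, the unique such $i$ has $0<y_i(q)\le\varphi_q$.
(d) If $q\in\mathrm{Cut}$, the largest value $y_{(1)}(q)$ and the second largest $y_{(2)}(q)$ satisfy $y_{(1)}-\max(0,y_{(2)})\le\varphi_q$ (with $y_{(2)}=-\infty$ if there is only one source).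

*Proof.* (a) If $z\in I_i\cap I_j$, then at $z$ we have $\delta_i-d_i>y_j\ge\delta_j-d_j>y_i\ge\delta_i-d_i$, a contradiction.

(b) Let $z\in I_i$ and $z'\in N(z)\cap V_\omega$. By (9), $y_i(z')\ge\delta_i-d_i(z)>0$, so $z'$ is reached. If $z'\in I_j$ with $j\ne i$, then
$$\delta_j-d_j(z')>y_i(z')\ge\delta_i-d_i(z)>y_j(z)\ge\delta_j-d_j(z'),$$
where the last step is (9) again; a contradiction. So $z'\in I_i\cup\mathrm{Cut}$. Neighbors in $\hat V\setminus V_\omega$ lie in $\mathrm{Ex}_\omega$.

(c) Let $z\in I_i$ be adjacent to $q$. Then $y_i(q)\ge\delta_i-d_i(z)>\max(0,y_j(z))$ for every $j\ne i$, and $y_j(z)\ge\delta_j-d_j(q)\ge y_j(q)-\varphi_q$. So $i$ is counted in $M^*(q)$, which proves the first claim. The index maximizing $y_i(q)$ is counted, because $q$ is reached and the values are distinct. Hence $M^*\ge1$. Suppose only this $i$ is counted. Each $j\ne i$ then has $y_j\le0$, or $y_j$ is finite and $y_j\le y_k-\varphi_q\le y_i-\varphi_q$ for some $k\ne j$; in the second case $y_j<y_i-\varphi_q$ by genericity. If we had $y_i>\varphi_q$, then $\delta_i-d_i(q)\ge y_i-\varphi_q>\max(0,\max_{j\ne i}y_j)$,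 so $q\in I_i$, contradicting $q\in\mathrm{Cut}$.

(d) Otherwise, for the top index $i$, $\delta_i-d_i(q)\ge y_i(q)-\varphi_q>\max(0,\max_{j\ne i}y_j(q))$, so $q\in I_i$. $\square$

The point of exponential shifts is that the winner's margin is itself exponential, however many competitors there are.

**Lemma 7.** Let $\xi_i$ be finitely many (at least one) independent exponential variables with mean $\omega$, let $a_i\in[0,\infty]$, $Y_i=\xi_i-a_i$ and $\sigma\ge0$. Then
$$\Pr\bigl(Y_{(1)}>0,\ Y_{(1)}-\max(0,Y_{(2)})\le\sigma\bigr)\le1-e^{-\sigma/\omega}\le\sigma/\omega.$$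

*Proof.* Let $m_i=\max(0,\max_{j\ne i}Y_j)$, which is independent of $\xi_i$. The events $\{Y_i>m_i\}$ are disjoint, and up to probability $0$ their union is $\{Y_{(1)}>0\}$. Since $a_i+m_i\ge0$, memorylessness gives $\Pr(Y_i>m_i+\sigma)=e^{-\sigma/\omega}\Pr(Y_i>m_i)$. Summing over $i$, the event that $Y_{(1)}>0$ with margin greater than $\sigma$ has probability $e^{-\sigma/\omega}\Pr(Y_{(1)}>0)$. So the event in the lemma has probability $(1-e^{-\sigma/\omega})\Pr(Y_{(1)}>0)$. $\square$

## One ball that covers almost all of $C$

**Lemma 8.** There is an absolute $W_0'\ge1$ such that if $W\ge W_0'$ and $\tau\le W^{10}$, there are $r_0\in\hat V$ and $B\subseteq\hat V$ with $|B\cap C|\ge(1-W^{-1/4})N$ such that every $z\in B$ is joined to $r_0$ by a path $P$ in $H[\hat V]$ with $\varphi(V(P))\le W$.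

*Proof.* **Step 1. Cells around the terminals, with a small cut.** This step produces pieces to which Lemma 3 applies. Let $\Lambda=\ln(16(\tau+1))$ and $\omega=W/(2\Lambda)$. As $\Lambda\ge1$, we have $\omega\le W/2$. As $\Lambda\le\ln(16(W^{10}+1))$, we have $\omega\ge W^{0.9}\ge1$ for $W$ large. The sources are the points of $X_*=\{x\in X:\varphi_x\le\omega\}$, with independent exponential shifts of mean $\omega$. Since $\sum_{F_v}\varphi_z^2\le\tau$, $|X_*|\ge0.978\tau-\tau/\omega^2>0$ for $W$ large. A given shift exceeds $W/2$ with probability $e^{-\Lambda}$, and there are at most $2\tau$ shifts, so with probability at least $1-2\tau e^{-\Lambda}\ge\frac78$ all shifts are at most $W/2$. By Lemma 6(d) and Lemma 7 (with $a_i=d_i^-(q)$ and $\sigma=\varphi_q$), $\Pr(q\in\mathrm{Cut})\le\varphi_q/\omega$, so by (7) $\mathbb E|\mathrm{Cut}|\le2N/\omega$. By Markov's inequality $|\mathrm{Cut}|\le4N/\omega$ with probability at least $\frac12$. Fix a generic outcome with both properties. With $Q=\mathrm{Cut}\cup\mathrm{Ex}_\omega$,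
$$|Q|\le4N/\omega+2N/\omega^2\le6N/\omega\le6NW^{-0.9}.$$

**Step 2. The cells cover most of $C$.** This step makes sure there is enough in the cells. Put $S_x=I_x\cap C$. For $x\in X_*$ every $z\in N(x)\cap V_\omega$ is reached, because $d_x^-(z)\le d_x(x)=0$ by (9). So $N(x)\cap C\subseteq Q\cup\bigcup_{x'}S_{x'}$. These neighborhoods are disjoint by (1) and each has at least $0.9n$ points in $C$. Hence $\sum_x|S_x|\ge0.9n|X_*|-|Q|\ge0.8N$ for $W$ large.

**Step 3. One cell is more than half.** This step uses expansion at the top scale. By (3) and $\tau\le W^{10}$, $\Delta(0.9N)\ge\kappa_0W^{-10\gamma}=\kappa_0W^{-1/10}$. Suppose all $|S_x|\le0.5N$. Then some subfamily has a union $S$ with $0.15N\le|S|\le0.65N$: take a single set if one has size at least $0.15N$, and otherwise add sets one at a time until $0.15N$ is reached. Apply Lemma 3 with $k=1$, $J_1$ the union of the corresponding $I_x$, $m=0.65N$ and $M(q)\le1$: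
$$0.15N\kappa_0W^{-1/10}\le3|Q|\le18NW^{-0.9},$$
which is impossible for $W$ large. So $|S_{x_0}|>0.5N$ for some $x_0$.

**Step 4. That cell is almost everything.** We apply the same inequality to the complement. Let $J=\hat V\setminus(Q\cup I_{x_0})$. By Lemma 6(b) no vertex of $J$ is adjacent to $I_{x_0}$, so $N(J)\cap\hat V\subseteq J\cup Q$. Also $|J\cap C|<0.5N$. By Lemma 3 (trivially if $J\cap C=\emptyset$), $|J\cap C|\le3|Q|\kappa_0^{-1}W^{1/10}\le18\kappa_0^{-1}NW^{-0.8}\le\frac12W^{-1/4}N$ for $W$ large, and $|Q|\le\frac12W^{-1/4}N$. Take $r_0=x_0$ and $B=I_{x_0}$. For $z\in B$ we have $d_{x_0}(z)<W/2$, so $\operatorname{dist}_\omega(x_0,z)\le W/2+\varphi_{x_0}\le W/2+\omega\le W$. $\square$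

Does Lemma 8 already give Proposition 5? Each terminal that is not too expensive and has a neighbor in $B\cap C$ can be sent to $r_0$ at cost about $W$. If every terminal pays for its own path, the total charge is about $W\tau$. For bounded $\tau$ this is fine. But Lemma 8 needs $W\ge\tau^{1/10}$, and then $W\tau$ is not $O(\tau)$. The square root shows what is missing: if $f$ terminals have first been gathered at one vertex, sending them together along a path of cost $W$ charges $W\sqrt f$, which is $O(f)$ once $f\ge W^2$. So before paths of cost $W$ are used, terminals should be in groups of size of order $W^2$. We gather them scale by scale.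

## Scales, generations and the two group inequalities

Let $W_0\ge1$ be a large absolute constant. For integers $t,g\ge0$ put
$$W_t=W_02^t,\quad E_g=W_g^{1/10},\quad b_g=10^{-5}2^{-g/100},\quad\Lambda_g=\ln(2E_g/b_g),\quad R_g=\frac{12\Lambda_g}{b_g},\quad\theta_g=W_02^{-g/2}.$$
Here $W_t$ is the path cost allowed at scale $t$; $g$ counts how often a group has been merged; $b_g$ is the fraction of terminals we may lose in generation $g$; $R_g$ is how much smaller than $W_t$ a group must be to fit safely into a random cell; $E_g$ is a threshold for crowding; $\theta_g$ is the charge per terminal. Note $\sum_gb_g=10^{-5}/(1-2^{-1/100})\le0.0015$. For $W_0$ large the following hold for all $g\ge0$ and all $W\ge W_0$: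

* (P1) $18R_{g+1}/\sqrt{E_g}\le2^{-1/2}$;
* (P2) $6R_{g+1}/W_g\le\theta_{g+1}$;
* (P3) $2\le\Lambda_g\le W_g^{1/10}$;
* (P4) $18\kappa_0^{-1}\le W^{0.04}$ and $W^{-4}\le0.9$;
* (P5) $R_0^2/W_0^2\le0.01$;
* (P6) $\sum_{t\ge0}9(t+1)W_t^{-0.4}\le0.01$;
* (P7) $W_0\ge W_0'$ and $2W_0^{-1/4}\le0.01$.

To check these, write $\Lambda_g=\ln(2\cdot10^5)+0.1\ln W_g+\frac g{100}\ln2$. Since $g\ln2\le\ln W_g$, we get $\ln(2\cdot10^5)\le\Lambda_g\le13+0.2\ln W_g$, which gives (P3). It also gives $R_{g+1}\le c_2(1+\ln W_0)(1+g)2^{g/100}$ with $c_2$ absolute. As $\sqrt{E_g}=W_0^{1/20}2^{g/20}$ and $(1+g)2^{g/100-g/20}=(1+g)2^{-g/25}$ is bounded, (P1) holds for $W_0$ large. Statement (P2) reads $6R_{g+1}\le W_0^22^{g-(g+1)/2}$ and holds because $(1+g)2^{g/100-g/2}$ is bounded. (P5) follows from $R_0=O(1+\ln W_0)$. The left side of (P6) is $W_0^{-0.4}\sum_t9(t+1)2^{-0.4t}$. (P4) and (P7) are clear. Note also $R_g\ge\Lambda_g$ and $R_g\ge3$.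

**Definition (group).** A group $G$ has a root $r(G)\in\hat V$, a nonempty set $X(G)\subseteq X$, and for each $x\in X(G)$ a walk $\Gamma_x$ in $H[\hat V]$ from $x$ to $r(G)$. Put $f(G)=|X(G)|$ and let $\rho(G)$ be the maximum cost of its walks. Each group has a generation $g$ and a scale $t\ge g$, and we maintain
$$\rho(G)\le W_t/R_g,\qquad W_t\le\theta_g\sqrt{f(G)}.\tag{10}$$

The first inequality says the group is small compared with its scale. The second makes it affordable: moving $G$ along a piece of cost at most $aW_t$ charges at most $aW_t\sqrt{f(G)}\le a\theta_gf(G)$, that is, $a\theta_g$ per terminal, and $\sum_g\theta_g$ converges.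

At any time the sets $X(G)$ of the current groups are disjoint. Groups are lost only as a whole, and a terminal in no current group is called lost.

*Start.* Lose all $x\in X$ with $\varphi_x>W_0/R_0$; there are at most $\tau R_0^2/W_0^2\le0.01\tau$ of them. Every other $x$ becomes a group $\{x\}$ with root $x$, the one-vertex walk, generation $0$ and scale $0$. Then (10) holds, since $\theta_0=W_0$.

*Rounds.* Let $t_1$ be the least $t\ge0$ with $W_t^{10}\ge\tau$. For $t=0,\dots,t_1-1$ and each $g\le t$, perform the sub-round $(g,t)$ described below on the family $\mathcal L$ of current groups of generation $g$ and scale $t$ (do nothing if $\mathcal L=\emptyset$). Each group of $\mathcal L$ is lost or merged into a new group of generation $g+1$. A new group of radius at most $\rho'$ gets the scale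
$$t'=\min\{t'>t:W_{t'}\ge R_{g+1}\rho'\},\quad\text{so}\quad W_{t'}\le2\max(W_t,R_{g+1}\rho').\tag{11}$$
Hence the first part of (10) holds for the new group, and $t'\ge t+1\ge g+1$. Only the second part must be checked each time. Generations strictly increase, so each terminal takes part in at most one sub-round for each $g$. After round $t$ every current group has scale larger than $t$.

## The sub-round $(g,t)$

Fix $t<t_1$ and $g\le t$, and write
$$W=W_t,\ E=E_g,\ b=b_g,\ \Lambda=\Lambda_g,\ R=R_g,\ \theta=\theta_g,\quad\omega=W/\Lambda,\quad w'=W^{1/4},\quad L=nW^6.$$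
As $g\le t$, (P3) gives $W^{0.9}\le\omega\le W/2$. Also $E\le W^{1/10}$ and $W/R\le\omega$. Since $t<t_1$, $W^{10}<\tau$, so $L\le nW^{-4}\tau=W^{-4}N\le0.9N$, and (3) gives
$$\Delta(L)\ge\kappa_0W^{-6\gamma}=\kappa_0W^{-0.06}.\tag{12}$$
All walks $\Gamma_x$ of groups in $\mathcal L$ have cost at most $W/R\le\omega$, so they lie in $V_\omega$. In particular $\varphi_{r(G)}\le W/R$ for $G\in\mathcal L$.

**Step 1. Merging where groups are crowded.** This step removes crowded spots, where later cut estimates would fail. Call $G\in\mathcal L$ dense if at least $E$ groups $G'\in\mathcal L$, itself included, have $\operatorname{dist}_\omega(r(G),r(G'))\le4W$. Choose a maximal set of dense groups, the anchors, with roots pairwise at distance greater than $8W$. By the triangle inequality a group is within $4W$ of at most one anchor. Merge all groups within $4W$ of an anchor into it. Every other dense group is within $8W$ of an anchor by maximality; merge it into one such. The new root is the anchor's root, and the new walks are the old ones followed by a path of cost at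 most $8W$. So $\rho'\le W/R+8W\le9W$. At least $E$ groups were merged, each with $f\ge(W/\theta)^2$ by (10), so $f'\ge E(W/\theta)^2$. By (11) and (P1),
$$W_{t'}\le18R_{g+1}W\le\frac{18R_{g+1}}{\sqrt E}\,\theta\sqrt{f'}\le2^{-1/2}\theta\sqrt{f'}=\theta_{g+1}\sqrt{f'},$$
so (10) holds. Let $\mathcal S$ be the set of unmerged groups. None of them is dense.

**Step 2. Random cells.** This step defines the partition used to merge the rest. Take independent exponential variables $\xi_G$, $G\in\mathcal S$, with mean $\omega$. Call $G$ active if $\xi_G\le W$; then it is a source with root $r(G)$ and shift $\delta_G=\xi_G$. Apply the shifted-ball construction to the active groups and write $d_G,d_G^-,y_G,I_G,\mathrm{Cut}$, $Q=\mathrm{Cut}\cup\mathrm{Ex}_\omega$ and $S_G=I_G\cap C$. The functions $d_G,d_G^-$ are defined for all $G\in\mathcal S$. Almost surely the outcome is generic.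

**Step 3. Few competitors at each vertex.** This step is the payoff of Step 1. Call $G\in\mathcal S$ near $q\in V_\omega$ if $d_G^-(q)\le W$. If $G,G'$ are both near $q$, then $\operatorname{dist}_\omega(r(G),q)\le W+\varphi_q+\varphi_{r(G)}$, and similarly for $G'$, so by (8) their roots are at distance at most $2W+3\omega\le4W$. If at least $E$ groups were near $q$, each of them would be dense. So fewer than $E$ groups of $\mathcal S$ are near $q$. If $G$ is active and $y_G(q)>0$, then $d_G^-(q)<\xi_G\le W$, so $G$ is near $q$.

**Step 4. The cut is small, even with multiplicity.** This step bounds the right side of Lemma 3. Let $q\in V_\omega$, and let $k<E$ be the number of groups near $q$. Suppose $q\in\mathrm{Cut}$. If $M^*(q)=1$, Lemma 6(c) gives an $i$ with $0<y_i(q)\le\varphi_q$. If $M^*(q)\ge2$, then $M^*\le M^*(M^*-1)$, the number of ordered pairs of counted indices, and any two counted indices satisfy $|y_i(q)-y_j(q)|<\varphi_q$. Counted indices are active and near. The density of $\xi_G$ is at most $1/\omega$, so, summing over near groups and restricting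 the events to active ones,
$$\mathbb E\bigl[M^*(q)\mathbf 1_{q\in\mathrm{Cut}}\bigr]\le\sum_i\Pr(0<y_i(q)\le\varphi_q)+\sum_{i\ne j}\Pr(|y_i(q)-y_j(q)|<\varphi_q)\le\bigl(k+2k(k-1)\bigr)\frac{\varphi_q}\omega\le2E^2\frac{\varphi_q}\omega.$$
Sum over $q$ using (7), and use $1\le M^*$, hence $M^*+2\le3M^*$, on $\mathrm{Cut}$:
$$\mathbb E|\mathrm{Cut}|\le\mathbb E\sum_{q\in\mathrm{Cut}}M^*(q)\le\frac{4E^2N}\omega\le4NW^{-0.7},\qquad\mathbb E\sum_{q\in\mathrm{Cut}}(M^*(q)+2)\le12NW^{-0.7}.\tag{13}$$

**Step 5. Most groups are padded.** We want a whole group, with all its walks, to sit inside one cell. Let $G_1\in\mathcal S$, $r=r(G_1)$, $\rho_1=\rho(G_1)$, and let $G^*$ be the active group with the largest value $y_G(r)$. Call $G_1$ padded (in the cell of $G^*$) if $G^*$ exists and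
$$y_{G^*}(r)-\max\bigl(0,\max_{G'\ne G^*\text{ active}}y_{G'}(r)\bigr)>3\rho_1.$$
Suppose that no group near $r$ has $\xi>W$. Then all groups near $r$ are active, including $G_1$, for which $y_{G_1}(r)=\xi_{G_1}>0$. Active groups that are not near have negative value at $r$. So the margin is determined by the near groups, and Lemma 7 applies to them with $a_G=d_G^-(r)$ and $\sigma=3\rho_1$. The supposition fails with probability at most $Ee^{-W/\omega}=Ee^{-\Lambda}=b/2$. As $\rho_1\le W/R$,
$$\Pr(G_1\text{ not padded})\le\frac{3\rho_1}\omega+\frac b2\le\frac{3\Lambda}R+\frac b2=\frac b4+\frac b2\le b.\tag{14}$$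

*Claim.* If $G_1$ is padded in the cell of $G^*$, then every vertex $p$ of every walk $\Gamma_x$, $x\in X(G_1)$, lies in $I_{G^*}$.

*Proof.* Inside $\Gamma_x$ the vertices $p$ and $r$ are joined at cost at most $\rho_1$, so $\operatorname{dist}_\omega(p,r)\le\rho_1$.

First, $d_{G^*}(p)\le d_{G^*}^-(r)+\rho_1$. If $r\ne r(G^*)$, then by (8) $\operatorname{dist}_\omega(r(G^*),p)\le\operatorname{dist}_\omega(r(G^*),r)+\rho_1-\varphi_r$, which is the claim after subtracting $\varphi_{r(G^*)}$. If $r=r(G^*)$, then $d_{G^*}(p)\le\rho_1-\varphi_r\le\rho_1$.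

Second, $d_{G'}^-(r)\le d_{G'}(r)\le d_{G'}^-(p)+\rho_1$ for active $G'$. If $p\ne r(G')$, this follows from $\operatorname{dist}_\omega(r(G'),r)\le\operatorname{dist}_\omega(r(G'),p)+\rho_1-\varphi_p$. If $p=r(G')$, then $d_{G'}(r)\le\rho_1$.

Therefore $\delta_{G^*}-d_{G^*}(p)\ge y_{G^*}(r)-\rho_1>2\rho_1\ge0$, and for active $G'\ne G^*$
$$y_{G'}(p)\le y_{G'}(r)+\rho_1<y_{G^*}(r)-2\rho_1\le\delta_{G^*}-d_{G^*}(p).$$
So $p\in I_{G^*}$. $\square$

In particular $r\in I_{G^*}$, so $d_{G^*}(r)<\delta_{G^*}\le W$ and $\operatorname{dist}_\omega(r(G^*),r)\le W+W/R\le2W$. Groups of $\mathcal S$ that are not padded are lost. Call a cell $I_G$ live if some group is padded in it. Then $S_G\ne\emptyset$, since it contains the terminals of that group. By Lemma 6(b), for a terminal $x$ of a group padded in the cell of $G$,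
$$N(x)\cap C\subseteq S_G\cup\mathrm{Cut}\cup\mathrm{Ex}_\omega.\tag{15}$$

**Step 6. Big cells.** Here a cell has so much of $C$ in it that there are few such cells. Consider live cells with $|S_G|\ge L$. There are at most $N/L=\tau W^{-6}$ of them. If the total size of the groups padded in such a cell is less than $W^4$, lose these groups; in total at most $\tau W^{-2}$ terminals are lost this way. Otherwise merge them into one new group with root $r(G)$. Then $\rho'\le W/R+2W\le3W$ and $f'\ge W^4$. By (11), (P2) and $W\ge W_g$,
$$W_{t'}\le6R_{g+1}W\le\frac{6R_{g+1}}{W_g}\sqrt{f'}\le\theta_{g+1}\sqrt{f'},$$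
so (10) holds.

**Step 7. Small cells and hubs.** A small cell expands, so by Lemma 3 its boundary must be paid for by $Q$. The only way out is through expensive vertices adjacent to many cells, and we use these as new roots. Let $\mathcal A$ be the set of live cells with $|S_G|<L$. For $h\in\mathrm{Ex}_\omega$ let $M_{\mathcal A}(h)$ be the number of cells in $\mathcal A$ with $h\in N(S_G)$. While some $h\in\mathrm{Ex}_\omega$ has
$$M:=M_{\mathcal A}(h)\ge(\varphi_h/w')^2,$$
merge all groups padded in these $M$ cells into one new group with root $h$, and delete the cells from $\mathcal A$. Here $M\ge1$ because $\varphi_h>\omega>0$, so the process ends. The walks go from $r(G_1)$ to the root $r(G)$ of the cell (cost at most $W+W/R$), then from $r(G)$ to a vertex $z_G\in S_G$ adjacent to $h$, the same for the whole cell (cost at most $d_G(z_G)+\varphi_{r(G)}\le W+W/R$), then to $h$. So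
$$\rho'\le\tfrac WR+2\bigl(W+\tfrac WR\bigr)+\varphi_h=2W+\tfrac{3W}R+\varphi_h\le3W+\varphi_h,\qquad\varphi_h\le w'\sqrt M.$$
Moreover $M\ge(\omega/w')^2\ge W^{1.3}$. Each of the $M$ cells contains a padded group, so $f'\ge M(W/\theta)^2$. By (11), then $\sqrt M\ge W^{0.65}$ and $w'/W=W^{-0.75}$, then $W^{-0.65}\le E^{-1/2}$ and (P1),
$$\frac{W_{t'}}{\sqrt{f'}}\le2R_{g+1}\theta\Bigl(\frac3{\sqrt M}+\frac{w'}W\Bigr)\le8R_{g+1}\theta W^{-0.65}\le\frac{8R_{g+1}}{\sqrt E}\theta\le\theta_{g+1},$$
so (10) holds.

**Step 8. What remains is little.** This step bounds the terminals in cells that no hub absorbed. At the end every $h\in\mathrm{Ex}_\omega$ has $M_{\mathcal A}(h)<(\varphi_h/w')^2$. The groups padded in the remaining cells of $\mathcal A$ are lost. If $\mathcal A\ne\emptyset$, apply Lemma 3 with the sets $I_G$, $G\in\mathcal A$, as the $J$'s (allowed by Lemma 6(a),(b)) and $m=L$. By Lemma 6(c), $M(q)\le M^*(q)$ on $\mathrm{Cut}$, and $M(h)=M_{\mathcal A}(h)$ on $\mathrm{Ex}_\omega$, so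
$$\Delta(L)\sum_{G\in\mathcal A}|S_G|\le\sum_{q\in\mathrm{Cut}}(M^*(q)+2)+2|\mathrm{Ex}_\omega|+\sum_{h\in\mathrm{Ex}_\omega}\frac{\varphi_h^2}{w'^2}.$$
If $\mathcal A=\emptyset$ this is trivial. By (12), (13), $|\mathrm{Ex}_\omega|\le2N/\omega^2\le2NW^{-1.8}$, $\sum\varphi_h^2\le2N$ and (P4),
$$\mathbb E\sum_{G\in\mathcal A}|S_G|\le\kappa_0^{-1}W^{0.06}N\bigl(12W^{-0.7}+4W^{-1.8}+2W^{-0.5}\bigr)\le18\kappa_0^{-1}NW^{-0.44}\le NW^{-0.4}.$$
By (15), (1) and $|N(x)\cap C|\ge0.9n$, the number of terminals lost here is at most $\frac1{0.9n}\bigl(\sum_{\mathcal A}|S_G|+|\mathrm{Cut}|+|\mathrm{Ex}_\omega|\bigr)$, whose expectation is at most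
$$\frac\tau{0.9}\bigl(W^{-0.4}+4W^{-0.7}+2W^{-1.8}\bigr)\le8\tau W^{-0.4}.$$

**Step 9. Loss in the sub-round.** We now fix the randomness. Let $F_{g,t}=\sum_{G\in\mathcal L}f(G)$. By (14), Step 6 and Step 8, the expected number of terminals lost in the sub-round is at most $b_gF_{g,t}+9\tau W_t^{-0.4}$. Fix a generic outcome with loss at most this.

**Step 10. Charge in the sub-round.** We record every walk piece that was added, together with the set $Y$ of terminals using it, and charge it its cost times $\sqrt{|Y|}$. By (10), $W\le\theta\sqrt{f(G)}$ for $G\in\mathcal L$.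

* Anchors: at most $8W\sqrt{f(G')}\le8\theta f(G')$ per merged group $G'$.
* Cells, big or small: at most $2W\sqrt{f(G_1)}\le2\theta f(G_1)$ for moving each padded group to $r(G)$.
* Small cells: additionally at most $2W\sqrt{f_c}\le2\theta f_c$ for the path from $r(G)$ to $z_G$, where $f_c$ is the number of terminals in groups padded in the cell. As there is at least one such group, $W\le\theta\sqrt{f_c}$.
* Hub vertices: $\varphi_h\sqrt{f'}\le w'\sqrt M\sqrt{f'}\le\frac{w'}W\theta f'\le\theta f'$, because $\sqrt M\le\sqrt{f'}\,\theta/W$.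

A terminal in an anchor merger pays at most $8\theta$, and one in a cell pays at most $(2+2+1)\theta$. So the charge is at most $8\theta_g$ per terminal of $\mathcal L$.

## Sending the groups to one root

**Step 1. Last pieces.** This step joins all surviving groups to the root of Lemma 8. After the rounds all current groups have scale $t\ge t_1$. Put $W^*=W_{t_1}\ge W_0$, so $\tau\le(W^*)^{10}$, and take $r_0,B$ from Lemma 8 with $W=W^*$, which is allowed by (P7). Lose every group $G$ such that $N(x)\cap C\cap B=\emptyset$ for all $x\in X(G)$. For its terminals $N(x)\cap C\subseteq C\setminus B$, so by (1) at most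
$$\frac{(W^*)^{-1/4}N}{0.9n}\le2(W^*)^{-1/4}\tau\le0.01\tau$$
terminals are lost. For every other group, of generation $g$ and scale $t$ say, pick $x\in X(G)$ and $z\in N(x)\cap C\cap B$. Extend all walks of $G$ from $r(G)$ backwards along $\Gamma_x$ to $x$, then to $z$, then to $r_0$ along the path of Lemma 8. This piece costs at most $\rho(G)+W^*\le2W_t$, so by (10) its charge is at most $2W_t\sqrt{f(G)}\le2\theta_gf(G)\le2\theta_0f(G)$.

Let $X'$ be the set of terminals that are not lost. Replace each walk from $x\in X'$ to $r_0$ by an $x$–$r_0$ path that uses only vertices of the walk.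

**Step 2. Total loss.** This step checks that we have a routing. Each terminal takes part in at most one sub-round of each generation, so $\sum_tF_{g,t}\le|X|\le1.001\tau$ for every $g$. In round $t$ there are $t+1$ sub-rounds. The total loss is at most
$$0.01\tau+\sum_gb_g|X|+\sum_t9(t+1)\tau W_t^{-0.4}+0.01\tau\le0.01\tau+0.002\tau+0.01\tau+0.01\tau<\tau/20.$$

**Step 3. Total cost.** This step bounds the cost of the routing by the charges. Count also the one-vertex start pieces $\{x\}$, each charged $\varphi_x\le W_0$. Every vertex of $P_x$ lies on a piece used by $x$, so $f(z)$ is at most the sum of $|Y|$ over the pieces containing $z$. Since $\sqrt{a+b}\le\sqrt a+\sqrt b$, the sum $\sum_z\varphi_z\sqrt{f(z)}$ is at most the total charge. With $\sum_g\theta_g=W_0/(1-2^{-1/2})$,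
$$\sum_z\varphi_z\sqrt{f(z)}\le|X|\Bigl(W_0+8\sum_{g\ge0}\theta_g+2\theta_0\Bigr)\le1.001\,\tau\,W_0(1+27.4+2)\le100W_0\tau.$$
So Proposition 5 holds with $\lambda=100W_0$, and Theorem 1 is proved. $\blacksquare$

## Lifts of arbitrary graphs

**Proof of Theorem 2.** The purpose is to find a lift of a complete graph as a minor of $H$. Let $H$ be an $\ell$-lift of $G$ and $t=\eta(G)$. Take branch sets $B_1,\dots,B_t$ of a $K^t$ minor of $G$, spanning trees $T_i$ of $G[B_i]$, and for $i<j$ an edge $e_{ij}$ of $G$ between $B_i$ and $B_j$. Consider the part of $H$ over $T_i$, using only the edges over $E(T_i)$. Starting from a vertex of $T_i$ and composing the matchings along the tree, we see that it consists of $\ell$ disjoint copies of $T_i$, each containing exactly one vertex over each vertex of $T_i$. Contract each copy to a point. The matching over $e_{ij}$ meets each copy of $T_i$ and each copy of $T_j$ exactly once, so it becomes a perfect matching between the $\ell$ copies of $T_i$ and the $\ell$ copies of $T_j$. Deleting all other edges and vertices leaves an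 $\ell$-lift of $K^t$, which is therefore a minor of $H$. By Theorem 1, $\eta(H)\ge ct$. $\blacksquare$

The order of magnitude in Theorem 1 is sharp uniformly in $\ell$, since $cn\le m(n,\ell)\le n$. For even $\ell$, disjoint copies of random $2$-lifts, together with the quoted fact $m(n,2)=(\frac12+o(1))n$, give $m(n,\ell)\le(\frac12+o(1))n$. The best constant is not determined here.
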